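
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{remark}[theorem]{Remark}

\title{A hyperspace of subcontinua with exactly two orbits and infinite dimension}


\begin{abstract}
The hyperspace $C(X)$ of subcontinua of an arc or of a simple closed curve is a $2$-cell, and its
homeomorphism group has exactly two orbits. It has been asked whether a continuum $X$ for which the
homeomorphism group of $C(X)$ has exactly two orbits must satisfy $\dim C(X)<\infty$, or even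
$\dim C(X)=2$. We show that the answer to both questions is no. The continuum $X$ is obtained from a
solenoid $S$ by replacing its unit segments by convex beads. The two orbits are the set of subcontinua
that project onto $S$ and the set of those that do not, and $\dim C(X)=\infty$. We also show that
$C(X)$ is homeomorphic to $\operatorname{Cone}(S)\times Q$, where $Q$ is the Hilbert cube, that
uncountably many hyperspaces arise in this way, and that no such example is locally connected or
contains a free arc.
\end{abstract}

\section{Introduction}

A \emph{continuum} is a nonempty compact connected metric space. For a continuum $X$, the hyperspace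
$C(X)$ is the space of all subcontinua of $X$ with the Hausdorff metric. A space is
\emph{$\frac1n$-homogeneous} if the action on it of the group of all its homeomorphisms has exactly $n$
orbits, in other words, if it has exactly $n$ kinds of points.

The simplest hyperspaces have two kinds of points. A subcontinuum of $[0,1]$ is an interval $[s,t]$, so
$C([0,1])$ is the triangle $\{0\le s\le t\le1\}$. A proper nondegenerate subcontinuum of a circle is an
arc with a midpoint and a length. Short arcs are close to points and long arcs are close to the whole
circle, so the hyperspace is a disk with the circle itself as its center. In both cases $C(X)$ is a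
$2$-cell, and its orbits are its interior and its boundary. Moreover, if $X$ is a continuum with
$\dim C(X)=2$, then $C(X)$ is $\frac12$-homogeneous if and only if $X$ is an arc or a simple closed
curve. We refer to these two statements as the \emph{known facts}. They are the background of the
following question, posed in \cite{HTO}.

\begin{question}
If $X$ is a continuum such that $C(X)$ is $\frac12$-homogeneous, then is $\dim C(X)<\infty$? In fact, is
$\dim C(X)=2$?
\end{question}

There are reasons to guess ``yes''. In the examples the two orbits are an interior and a boundary, which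
suggests a finite-dimensional manifold. On the other hand, the hyperspace of a nondegenerate locally
connected continuum without free arcs is the Hilbert cube $Q$ \cite{CS}, and $Q$ has only one orbit.
Within two large classes of continua the guess is correct.

\begin{theorem}\label{thm:constraints}
If $X$ is a continuum that is locally connected or contains a free arc, then $C(X)$ is
$\frac12$-homogeneous if and only if $X$ is an arc or a simple closed curve. In that case
$\dim C(X)=2$.
\end{theorem}

In general, however, the guess is wrong.

\begin{theorem}\label{thm:main}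
Let $X$ be one of the continua constructed in Section~\ref{sec:construction} from integers
$2\le n_0<n_1<n_2<\cdots$ with $n_k\mid n_{k+1}$ and a compact convex subset $\mathcal Z$ of the unit
ball of $\ell^2$ that contains $0$ and has more than one point. Then $C(X)$ is $\frac12$-homogeneous and
$\dim C(X)=\infty$. Consequently both parts of the question have a negative answer.
\end{theorem}

\begin{theorem}\label{thm:supplement}
For the continua of Theorem~\ref{thm:main} the following hold.
\begin{enumerate}
\item[(a)] $X$ can be chosen of every dimension in $\{2,3,\dots,\infty\}$.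
\item[(b)] As the solenoid varies, uncountably many pairwise non-homeomorphic spaces $C(X)$ arise.
\item[(c)] $C(X)\cong\operatorname{Cone}(S)\times Q$, where $S$ is the solenoid from which $X$ is
constructed.
\end{enumerate}
\end{theorem}

The construction does not decide whether $2<\dim C(X)<\infty$ can occur for a $\frac12$-homogeneous
hyperspace $C(X)$.

\medskip
\noindent\textbf{The idea.} In an infinite-dimensional example something other than a boundary must
separate the two orbits. We use the property of having arbitrarily small connected neighborhoods. Let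
$S$ be a solenoid. Its hyperspace is a cone over $S$ with apex the point $S\in C(S)$ and with base the
set of singletons. At the apex there are small connected neighborhoods. At every other point $C(S)$ is
locally the product of a piece of the half-plane with a Cantor set, and there are none. This gives at
least two orbits. In fact there are three, because singletons correspond to boundary points of the
half-plane and nondegenerate arcs to interior points. Multiplication by $Q$ erases this last
distinction: \emph{$C(S)\times Q$ has exactly two orbits} and is infinite-dimensional. We work this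
model out in Section~\ref{sec:model}.

The task is then to find a continuum $X$ whose own hyperspace behaves like $C(S)\times Q$. We thicken
$S$ to a string of convex beads, consecutive beads having exactly one point in common. Let
$p:C(X)\to C(S)$ be induced by the projection $X\to S$. Away from $p^{-1}(S)$, the theorem of Curtis and
Schori on hyperspaces of Peano continua shows that all points look alike
(Section~\ref{sec:firstorbit}). The main work is to show that near $p^{-1}(S)$ the map $p$ is a locally
trivial bundle with fiber $Q$ (Sections~\ref{sec:fibers}--\ref{sec:bundle}). As in the model, an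
isotopy of the fiber that is tapered off along the base then shows that $p^{-1}(S)$ lies in one orbit.

\section{Facts used, two lemmas, and the proof of Theorem~\ref{thm:constraints}}\label{sec:tools}

Maps are continuous, and spaces of maps between compacta carry the sup metric. We put
$Q=\prod_{i\ge1}[-1,1]$. For any metric space $Y$, let $C(Y)$ be the space of nonempty compact connected
subsets of $Y$ with the Hausdorff metric $H$; its topology depends only on the topology of $Y$. If
$O\subset Y$ is open, then $C(O)$ is open in $C(Y)$. A \emph{free arc} of a continuum is an arc that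
becomes an open set when its endpoints are removed.

An \emph{AR} is a nonempty compact metrizable space $R$ such that every map into $R$ from a closed
subset of a metric space extends to the whole space. Finite products of AR's are AR's. A metrizable
space is an \emph{ANR} if each map into it from a closed subset of a metric space extends over a
neighborhood of that subset; ANR's are locally contractible. The following results are used.

\begin{itemize}
\item[\textbf{(OA)}] If $A\subset B$ are continua, there is a continuous increasing path in $C(B)$ from
$A$ to $B$, constant if $A=B$, called an \emph{order arc} \cite[\S14]{IN}. It follows that for every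
continuum $P$ and $\varepsilon>0$ the set $\{A\in C(P):H(A,P)\le\varepsilon\}$ is connected, since an
order arc from $A$ to $P$ stays in it.
\item[\textbf{(BB)}] Boundary bumping: if $O$ is a proper nonempty open subset of a continuum $P$, then
each component of $\overline O$ containing a point of $O$ meets $P\setminus O$ \cite[Ch.~V]{Nadler}.
\item[\textbf{(CS)}] If $P$ is a nondegenerate Peano (that is, locally connected) continuum without free
arcs, then $C(P)\cong Q$ \cite{CS}.
\item[\textbf{(T)}] A compact AR $R$ in which any two maps $I^n\to R$ (any $n$) can be approximated by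
maps with disjoint images is homeomorphic to $Q$ \cite{T80}. It suffices that $\mathrm{id}_R$ can be
approximated by maps $f,g:R\to R$ with $f(R)\cap g(R)=\emptyset$. In particular $R\times Q\cong Q$ for
every AR $R$: let $f$ and $g$ replace a far coordinate of $Q$ by $1$ and by $-1$.
\item[\textbf{(CE)}] A surjection between Hilbert cubes all of whose point inverses are AR's (more
generally, cell-like) is a uniform limit of homeomorphisms \cite{Chapman}.
\item[\textbf{(H)}] The group $\mathrm{Homeo}(Q)$ is an ANR \cite{Ferry,T77}.
\item[\textbf{(I)}] $Q$ is homogeneous \cite{Keller}, and every homeomorphism of $Q$ is isotopic to the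
identity \cite{Wong}. So for $q,q'\in Q$ there is an isotopy $h_t$, $t\in[0,1]$, of $Q$ with
$h_0=\mathrm{id}$ and $h_1(q)=q'$.
\item[\textbf{(M)}] Michael's selection theorem \cite[Thm.~1.2]{Michael}. A family $\mathcal S$ of
subsets of a space $Y$ is \emph{equi-$LC^n$} if for each $y\in\bigcup\mathcal S$ and each neighborhood
$V$ of $y$ there is a neighborhood $W$ of $y$ such that for all $F\in\mathcal S$ and $i\le n$ every map
$S^i\to F\cap W$ extends to a map $D^{i+1}\to F\cap V$. Let $N$ be paracompact with $\dim N\le n+1$, let
$A\subset N$ be closed, let $\mathcal S$ be an equi-$LC^n$ family of nonempty closed subsets of a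
completely metrizable space $Y$, and let $\varphi:N\to\mathcal S$ be lower semicontinuous, that is,
$\{x\in N:\varphi(x)\cap O\ne\emptyset\}$ is open for every open $O\subset Y$. Then every continuous
selection of $\varphi|A$ extends to a continuous selection of $\varphi$ over a neighborhood of $A$.
\end{itemize}

The first lemma below moves points within open subsets of $Q$. The second transfers such motions to
spaces that are locally a product with a Cantor set, and records how such a product structure is seen by
connected sets. A homeomorphism is \emph{compactly supported} if it is the identity off a compact set.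

\begin{lemma}\label{lem:transitive}
If $W$ is a connected open subset of $Q$, then the compactly supported homeomorphisms of $W$ act
transitively on $W$.
\end{lemma}

\begin{proof}
The orbits partition the connected set $W$, so it suffices that they are open. Let $w\in W$. By
homogeneity of $Q$ we may assume $w=0$. Choose $n\ge1$ and $0<\varepsilon<1$ such that
$D\times Q'\subset W$, where $D=[-\varepsilon,\varepsilon]^n$ and $Q'=\prod_{i>n}[-1,1]$. Let
$v=(v_1,v')\in\operatorname{int}D\times Q'$. A homeomorphism of $D$ that fixes $\partial D$ pointwise
takes $0$ to $v_1$; its product with $\mathrm{id}_{Q'}$ takes $0$ to $(v_1,0)$. By (I) there is an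
isotopy $h_t$ of $Q'$ with $h_0=\mathrm{id}$ and $h_1(0)=v'$. Let $u:D\to[0,1]$ be a map with
$u|\partial D=0$ and $u(v_1)=1$. Then $(y,q)\mapsto(y,h_{u(y)}(q))$ takes $(v_1,0)$ to $v$. Both
homeomorphisms of $D\times Q'$ are the identity on $\partial D\times Q'$, which is the boundary of
$D\times Q'$ in $Q$. So they extend by the identity to homeomorphisms of $W$ with support in
$D\times Q'$. Hence the orbit of $w$ contains the neighborhood $\operatorname{int}D\times Q'$ of $w$.
\end{proof}

\begin{lemma}\label{lem:slices}
Let $Y$ be a compact metrizable space, $\Theta$ a Cantor set, $W$ a locally compact space, and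
$\kappa:W\times\Theta\to Y$ a homeomorphism onto an open set $O\subset Y$.
\begin{enumerate}
\item[(a)] Each connected subset of $O$ lies in a slice $\kappa(W\times\{\theta\})$, and no point of $O$
has arbitrarily small connected neighborhoods in $Y$.
\item[(b)] If the compactly supported homeomorphisms of $W$ act transitively on $W$, then for all
$w,w'\in W$ and $\theta\in\Theta$ some homeomorphism of $Y$ takes $\kappa(w,\theta)$ to
$\kappa(w',\theta)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first statement holds because $\Theta$ is totally disconnected. Slices have empty interior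
because $\Theta$ has no isolated points. So no neighborhood of a point of $O$ that is contained in $O$
is connected.

(b) Let $g$ be a homeomorphism of $W$ with $g(w)=w'$ that is the identity off a compact set $G$. Define a
map of $Y$ by $\kappa\circ(g\times\mathrm{id})\circ\kappa^{-1}$ on $O$ and by the identity off the
compact set $\kappa(G\times\Theta)\subset O$. The two definitions agree on the intersection of these two
open sets, and the same construction with $g^{-1}$ gives the inverse. So the map is a homeomorphism.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:constraints}]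
Suppose that $X$ contains a free arc, so that some open $O\subset X$ is homeomorphic to $(0,1)$. Then
$C(O)$ is open in $C(X)$ and homeomorphic to $\{(s,t):0<s\le t<1\}$. By invariance of domain, points
with $s<t$ and points with $s=t$ lie in different orbits of $\mathrm{Homeo}(C(X))$. If there are exactly
two orbits, every point of $C(X)$ lies in one of these. Hence $C(X)$ is a compact $2$-manifold with
boundary, $\dim C(X)=2$, and by the known facts $X$ is an arc or a simple closed curve. If $X$ is
locally connected and has no free arc, then $C(X)$ is a point or, by (CS), a Hilbert cube. In both cases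
there is one orbit, so $C(X)$ is not $\frac12$-homogeneous. The converse and the last statement are
contained in the known facts.
\end{proof}

\section{Solenoids and strings of beads}\label{sec:construction}

\subsection{The construction}
Fix integers $2\le n_0<n_1<\cdots$ with $n_k\mid n_{k+1}$, and let
$\Lambda=\varprojlim\mathbb Z/n_k$. This is a compact group, a Cantor set, and it contains $\mathbb Z$ as
a dense subgroup. Put $\Lambda_k=\ker(\Lambda\to\mathbb Z/n_k)$. These are open subgroups,
$\Lambda_0\supset\Lambda_1\supset\cdots$, and
\begin{equation}\label{eq:groups}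
\mathbb Z+\Lambda_k=\Lambda,\qquad \Lambda_k\cap\mathbb Z=n_k\mathbb Z\ \text{ is dense in }\Lambda_k,
\qquad \textstyle\bigcap_k\Lambda_k=0 .
\end{equation}

Let $\mathcal Z$ be a compact convex set in the unit ball of $\ell^2$ with $0\in\mathcal Z$; for instance
$\mathcal Z\cong[-1,1]$. Put $w(x)=\operatorname{dist}(x,\mathbb Z)$ and
\[
M=\{(x,z)\in\mathbb R\times\ell^2: z\in w(x)\mathcal Z\},\quad \pi(x,z)=x,\quad \tau(x,z)=(x+1,z),\quad
c_i=(i,0)\ (i\in\mathbb Z).
\]
For $J\subset\mathbb R$ let $M_J=\pi^{-1}(J)$ and $M_x=M_{\{x\}}$; we also write
$M_{\le i}=M_{(-\infty,i]}$ and $M_{\ge i}=M_{[i,\infty)}$. We call the sets $M_{[i,i+1]}$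
\emph{beads} and the points $c_i$ \emph{knots}. Since $w(i)=0$, we have $M_i=\{c_i\}$. Since $w$ is
concave on $[i,i+1]$ and $0\in\mathcal Z$, each bead is compact and convex. For every interval $I$ the
set $M_I$ is path connected, because $M_x$ is star-shaped about $(x,0)$ and $I\times\{0\}\subset M_I$.
See Figure~\ref{fig:beads}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2]
\foreach \i in {0,1,2,3}{
 \draw[fill=gray!15] (\i,0)--(\i+.5,.5)--(\i+1,0)--(\i+.5,-.5)--cycle;}
\draw[very thick] (.65,.2)--(1,0)--(1.35,.25)--(1.6,-.2)--(2,0)--(2.4,-.25)--(2.7,.1);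
\draw[very thick] (1.35,.25)--(1.55,.3);
\foreach \i in {0,1,2,3,4}{
 \fill (\i,0) circle (.035); \node[below] at (\i,-.08) {$c_{\i}$};}
\draw[->] (-.3,-.85)--(4.4,-.85) node[right] {$x$};
\draw[very thick] (.65,-.85)--(2.7,-.85);
\node[below] at (1.67,-.87) {$J=\pi(B)$};
\end{tikzpicture}
\caption{Part of the string of beads $M$ for $\mathcal Z=[-1,1]$, and a subcontinuum $B$ of $M$ (thick).
Every subcontinuum with projection $J$ contains all knots $c_i$ with $i\in J$.}
\label{fig:beads}
\end{figure}

The group $\mathbb Z$ acts freely and properly on $M\times\Lambda$ by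
$n\cdot(m,\lambda)=(\tau^nm,\lambda+n)$. Let
\[
X=(M\times\Lambda)/\mathbb Z,
\]
write $[m,\lambda]$ for the class of $(m,\lambda)$, and $[Y]$ for the image of $Y\subset M\times\Lambda$.
The quotient map $M\times\Lambda\to X$ is an open covering map. For $\mathcal Z=\{0\}$ we have
$M=\mathbb R\times\{0\}$, which we identify with $\mathbb R$, and the resulting space is the solenoid
$S=(\mathbb R\times\Lambda)/\mathbb Z$. For general $\mathcal Z$, the map $\pi:M\to\mathbb R$ induces a
map $\pi:X\to S$, $\pi([m,\lambda])=[\pi(m),\lambda]$. In this section $\mathcal Z$ is arbitrary, so that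
everything applies to $S$ as well. In Sections~\ref{sec:firstorbit}--\ref{sec:supplement} we assume that
$\mathcal Z$ \emph{has more than one point}.

The space $X$ is compact, being the image of $M_{[0,1]}\times\Lambda$. It is Hausdorff and locally
metrizable, hence metrizable. It is connected, because the image of the connected set $M\times\{0\}$ is
the image of $M\times\mathbb Z$, which is dense. So $X$ is a continuum. Fix a metric $d$ on $X$, and put
$E=C(X)$. The group $\Lambda$ acts on $X$, and hence on $E$, by the homeomorphisms
$\mu[m,\lambda]=[m,\lambda+\mu]$. Since $\lambda+n=\lambda$ only for $n=0$, the map $M\to X$,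
$m\mapsto[m,\lambda]$, is injective for every $\lambda$.

\begin{lemma}\label{lem:charts}
Let $\lambda_0\in\Lambda$ and $\alpha<\beta$. If $\beta-\alpha\le n_k$, then
$(m,\lambda)\mapsto[m,\lambda]$ is an open embedding of $M_{(\alpha,\beta)}\times(\lambda_0+\Lambda_k)$
in $X$. If $\beta-\alpha<n_k$, it is an embedding of $M_{[\alpha,\beta]}\times(\lambda_0+\Lambda_k)$.
\end{lemma}

\begin{proof}
If $(m,\lambda)$ and $(\tau^nm,\lambda+n)$ both lie in the given set, then
$n\in\Lambda_k\cap\mathbb Z=n_k\mathbb Z$ and $|n|<n_k$, so $n=0$. Thus the map is injective. In the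
first case it is also open; in the second case its domain is compact.
\end{proof}

\subsection{Proper subcontinua}
Let $p:E\to C(S)$, $p(A)=\pi(A)$. This is continuous since $\pi$ is uniformly continuous. Put
\[
\mathcal K=p^{-1}(S)=\{A\in E:\pi(A)=S\},\qquad \mathcal U=E\setminus\mathcal K .
\]
$\mathcal K$ is closed and $\mathcal U$ is open. A subcontinuum whose projection misses a point of $S$
cannot wrap around, and it is caught in a single slice:

\begin{lemma}\label{lem:proper}
\begin{enumerate}
\item[(a)] $\mathcal U=\{[B\times\{\lambda\}]:B\in C(M),\ \lambda\in\Lambda\}$, and the pair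
$(B,\lambda)$ is determined by $[B\times\{\lambda\}]$ up to the action of\/ $\mathbb Z$.
\item[(b)] If $\lambda_0\in\Lambda$, $\alpha<\beta$ and $\beta-\alpha\le n_k$, then
$(B,\lambda)\mapsto[B\times\{\lambda\}]$ is a homeomorphism of
$C(M_{(\alpha,\beta)})\times(\lambda_0+\Lambda_k)$ onto an open subset of $E$.
\item[(c)] The map $(B,\lambda)\mapsto[B\times\{\lambda\}]$ induces a homeomorphism
$(C(M)\times\Lambda)/\mathbb Z\cong\mathcal U$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $A\in\mathcal U$ and $[x_0,\lambda_0]\notin\pi(A)$. There are $0<\varepsilon<\frac12$ and $k$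
such that $\pi(A)$ misses $V=[(x_0-\varepsilon,x_0+\varepsilon)\times(\lambda_0+\Lambda_k)]$. By
\eqref{eq:groups} every point of $S$ has a representative with second coordinate in
$\lambda_0+\Lambda_k$, and we may change its first coordinate by multiples of $n_k$ so that it lies in
$(x_0-\varepsilon,x_0+n_k-\varepsilon]$. Hence
$S\setminus V\subset\big[[x_0+\varepsilon,x_0+n_k-\varepsilon]\times(\lambda_0+\Lambda_k)\big]$, and $A$
lies in the image of $M_{[x_0+\varepsilon,x_0+n_k-\varepsilon]}\times(\lambda_0+\Lambda_k)$, which is
embedded by Lemma~\ref{lem:charts}. Since $\Lambda$ is totally disconnected, $A=[B\times\{\lambda\}]$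
with $B\in C(M)$. Conversely, every point of $[\pi(B)\times\{\lambda\}]$ has all its second coordinates
in the countable set $\lambda+\mathbb Z$. Since $\Lambda$ is uncountable,
$[\pi(B)\times\{\lambda\}]\ne S$. Finally, if $[B\times\{\lambda\}]=[B'\times\{\lambda'\}]$, then
$\lambda'=\lambda+n$ with $n\in\mathbb Z$, and injectivity of $m\mapsto[m,\lambda]$ gives
$B=\tau^{-n}B'$.

(b) The subcontinua contained in the open chart of Lemma~\ref{lem:charts} form an open subset of $E$,
homeomorphic to $C(M_{(\alpha,\beta)}\times(\lambda_0+\Lambda_k))$. Each member of the latter lies in one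
slice.

(c) The map $C(M)\times\Lambda\to\mathcal U$ is surjective, and its fibers are the $\mathbb Z$-orbits, by
(a). It is a local homeomorphism by (b), since every $B\in C(M)$ lies in some $M_{(\alpha,\beta)}$ and
$n_k\to\infty$.
\end{proof}

For $\mathcal Z=\{0\}$ Lemma~\ref{lem:proper} says that every proper subcontinuum of $S$ has the form
$L=[J\times\{\lambda\}]$ with $J$ a compact interval (possibly a point), where $(J,\lambda)$ is unique up
to the action of $\mathbb Z$. The \emph{length} of $L$ is $|J|$.

\begin{lemma}\label{lem:cone}
The map $([x,\lambda],s)\mapsto\big[[x-\frac s2,x+\frac s2]\times\{\lambda\}\big]$ is a homeomorphism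
$S\times[0,\infty)\to C(S)\setminus\{S\}$, and $s$ is the length. Hence $C(S)\cong\operatorname{Cone}(S)$
with apex $S$. For every $T\ge0$ the set
\[
N_T=\{S\}\cup\{L\in C(S)\setminus\{S\}:\text{length}(L)\ge T\}
\]
is a compact neighborhood of $S$ in $C(S)$, it is homeomorphic to $\operatorname{Cone}(S)$, with base the
set of elements of length $T$, and $\dim N_T\le2$.
\end{lemma}

\begin{proof}
The map $(x,s)\mapsto[x-\frac s2,x+\frac s2]$ is a homeomorphism $\mathbb R\times[0,\infty)\to
C(\mathbb R)$ that commutes with translation by $1$. So the first statement is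
Lemma~\ref{lem:proper}(c) for $\mathcal Z=\{0\}$. Since $C(S)$ is compact, it is the one-point
compactification of $S\times[0,\infty)$, which is $\operatorname{Cone}(S)$. The set $N_T$ is closed, and
it is a neighborhood of $S$ because it contains the complement of the compact set of elements of length
at most $T$. As before, it is the one-point compactification of $S\times[T,\infty)$. By
Lemma~\ref{lem:charts} and $n_0\ge2$, $S$ is the finite union of the embedded copies of
$[0,1]\times(\mu+\Lambda_0)$, where $\mu+\Lambda_0$ runs through the cosets of $\Lambda_0$. So $N_T$ is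
the union of a point and of countably many copies of the compacta
$[0,1]\times(\mu+\Lambda_0)\times[T+m,T+m+1]$, $m=0,1,\dots$, which have dimension at most $2$, and
$\dim N_T\le2$ by the countable sum theorem.
\end{proof}

\section{The model: \texorpdfstring{$C(S)$ and $C(S)\times Q$}{C(S) and C(S) x Q}}\label{sec:model}

This section illustrates the idea of the proof. Its results are not used in the proofs of the theorems.

\begin{proposition}\label{prop:model}
\begin{enumerate}
\item[(a)] $C(S)$ has exactly three orbits: $\{S\}$, the set of nondegenerate proper subcontinua, and the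
set of singletons.
\item[(b)] $C(S)\times Q$ has exactly two orbits: $\{S\}\times Q$ and its complement.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) By (OA), the point $S$ has arbitrarily small connected neighborhoods. By Lemmas
\ref{lem:proper}(b) and \ref{lem:slices}(a), no other point of $C(S)$ does. So $\{S\}$ is an orbit. The
group $\mathbb R\times\Lambda$ acts transitively on $S$ by translations, hence on the singletons. Given
two nondegenerate arcs, translate one of them by an element of $\Lambda$ so that they become
$[J_0\times\{\lambda\}]$ and $[J_1\times\{\lambda\}]$. Choose $\alpha<\beta$ with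
$J_0\cup J_1\subset(\alpha,\beta)$ and $k$ with $\beta-\alpha\le n_k$. Compactly supported homeomorphisms
act transitively on the open triangle $W=\{[l,r]:\alpha<l<r<\beta\}$, and $W\times(\lambda+\Lambda_k)$ is
an open chart of $C(S)$ by Lemma~\ref{lem:proper}(b). So Lemma~\ref{lem:slices}(b) applies.

Suppose some homeomorphism $\Psi$ of $C(S)$ takes a nondegenerate arc $L$ to a singleton. The slice
through $L$ of a small chart contains an arbitrarily small open disk $D$ about $L$. If $D$ is small,
$\Psi(D)$ is contained in a chart at the singleton $\Psi(L)$, and as $\Psi(D)$ is connected, it lies in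
one slice of this chart by Lemma~\ref{lem:slices}(a). So $\Psi$ embeds $D$ in the half-plane
$\{l\le r\}$ and takes the point $L$ of $D$ into the line $l=r$, which contradicts invariance of domain.

(b) Homeomorphisms $\mathrm{id}\times h$ act transitively on $\{S\}\times Q$. Let $(L_0,q_0)$ and
$(L_1,q_1)$ be points of the complement. As in (a) we may assume $L_i=[J_i\times\{\lambda\}]$ with
$J_0\cup J_1\subset(\alpha,\beta)$ and $\beta-\alpha\le n_k$. Now put
$W=\{[l,r]:\alpha<l\le r<\beta\}$, including the degenerate intervals. The closed triangle
$\{\alpha\le l\le r\le\beta\}$ is an AR, so its product with $Q$ is homeomorphic to $Q$ by (T). Thus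
$W\times Q$ is a connected open subset of a Hilbert cube, and Lemmas \ref{lem:transitive} and
\ref{lem:slices}(b), applied to the chart $(W\times Q)\times(\lambda+\Lambda_k)$, give a homeomorphism
of $C(S)\times Q$ that takes $(L_0,q_0)$ to $(L_1,q_1)$. The two sets are different orbits: a point
$(S,q)$ has small connected neighborhoods, and by Lemma~\ref{lem:slices}(a) the points of the
complement do not.
\end{proof}

For $E=C(X)$ the two candidate orbits are $\mathcal K=p^{-1}(S)$ and $\mathcal U$. There is one obvious
difference from the model: the fiber of $p$ over a short arc need not be a Hilbert cube. For instance,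
its fiber over the singleton $\{[i,\lambda]\}$, $i\in\mathbb Z$, is a point. This does no harm.
Transitivity on $\mathcal U$ will come from the Curtis--Schori theorem and does not use $p$. The product
structure is needed only near $\mathcal K$, that is, over \emph{long} arcs. There it is used as follows:
if an isotopy of $Q$ moves $q_0$ to $q_1$, we perform the whole isotopy over the apex $S$ and less and
less of it as we move away from the apex.

\begin{remark}\label{rem:hypotheses}
Neither ingredient of the construction can be dropped. If $\mathcal Z=\{0\}$, then $X=S$ and there are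
three orbits. If $\Lambda$ is replaced by a finite group $\mathbb Z/n$, then $X$ becomes the ring
$M/\langle\tau^n\rangle$ of beads, a Peano continuum in which, for $\mathcal Z\ne\{0\}$, every nonempty
open set contains a $2$-cell. So $C(X)\cong Q$ by (CS), and there is only one orbit.
\end{remark}

\section{The orbit \texorpdfstring{$\mathcal U$}{U}}\label{sec:firstorbit}

From now on $\mathcal Z$ has more than one point. Then each bead contains a nondegenerate triangle, and
so does every nonempty open subset of a bead: shrink the triangle toward a point of the open set. In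
particular, beads have dimension at least $2$.

\begin{proposition}\label{prop:U}
$\mathcal U$ is contained in one orbit of\/ $\mathrm{Homeo}(E)$. The point $X\in\mathcal K$ has
arbitrarily small connected neighborhoods in $E$, and no point of\/ $\mathcal U$ has. So $X$ is not in
the orbit of a point of\/ $\mathcal U$.
\end{proposition}

\begin{proof}
Let $A_i=[B_i\times\{\lambda_i\}]$, $i=0,1$, be points of $\mathcal U$. Applying the translation by
$\lambda_1-\lambda_0$ to $A_0$, we may assume $\lambda_0=\lambda_1=\lambda$. Take integers
$\alpha<\beta$ with $B_0\cup B_1\subset M_{(\alpha,\beta)}$, and $k$ with $\beta-\alpha\le n_k$. The set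
$M_{[\alpha,\beta]}$ is a finite chain of compact convex sets, hence a Peano continuum. It has no free
arc, since each of its nonempty open subsets contains a $2$-cell. By (CS), $C(M_{[\alpha,\beta]})\cong Q$,
and $W=C(M_{(\alpha,\beta)})$ is an open subset of it. $W$ is path connected: a member $B$ is joined by
an order arc in $C(B)$ to a singleton $\{b\}$ with $b\in B$, and $M_{(\alpha,\beta)}$ is path connected.
By Lemma~\ref{lem:proper}(b), $W\times(\lambda+\Lambda_k)$ is an open chart of $E$. So Lemmas
\ref{lem:transitive} and \ref{lem:slices}(b) give a homeomorphism of $E$ taking $A_0$ to $A_1$, and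
Lemma~\ref{lem:slices}(a) gives the statement on neighborhoods of points of $\mathcal U$. The statement
about $X$ is part of (OA).
\end{proof}

It remains to show that $\mathcal K$ lies in one orbit.

\section{Fibers over arcs}\label{sec:fibers}

For a compact interval $J$ let
\[
F_J=\{B\in C(M):\pi(B)=J\}.
\]
This is a compact set containing $M_J$. For $L\in C(S)$ let $E_L=p^{-1}(L)$, so that
$E_S=\mathcal K$. If $L=[J\times\{\lambda\}]$, then by Lemma~\ref{lem:proper}(a), applied to $X$ and to
$S$, the map $B\mapsto[B\times\{\lambda\}]$ is a continuous bijection of compacta $F_J\to E_L$, hence a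
homeomorphism. We show that $F_J\cong Q$ if $J$ is not too short. The first task is to recognize AR's;
this is where the knots enter. Since $M_i=\{c_i\}$, all members of $F_J$ contain $c_i$ whenever
$i\in J\cap\mathbb Z$, and the following lemma needs such a common point.

\begin{lemma}\label{lem:AR}
Let $P$ be a compact metric space, $c\in P$, and let $\mathcal F\subset C(P)$ be a nonempty compact
family with $c\in A$ for all $A\in\mathcal F$. Assume
\begin{equation}\label{eq:star}
\text{if } A_0\in\mathcal F,\ B\in C(P)\text{ and } A_0\subset B\subset\textstyle\bigcup\mathcal F,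
\text{ then } B\in\mathcal F .
\end{equation}
Then $\mathcal F$ is an AR.
\end{lemma}

\begin{proof}
Let $W_0$ be a nonempty closed subset of a metric space $(W,\rho)$ and $f:W_0\to\mathcal F$ a map. We
extend $f$ over $W$. The idea is to take near $W_0$ a union of sets $f(w_i)$ with nearby $w_i\in W_0$,
and to let sets enter and leave this union continuously by growing them from the point $c$.

For $A\in\mathcal F$ let $\Gamma_A:[0,1]\to C(A)$ be an order arc from $\{c\}$ to $A$; no continuity in
$A$ is required. Let $\{V_i\}$ be a locally finite open refinement of the cover of $W\setminus W_0$ by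
the balls $B(v,\frac14\rho(v,W_0))$. Say $V_i\subset B(v_i,\frac14r_i)$ with $r_i=\rho(v_i,W_0)$, and
choose $w_i\in W_0$ with $\rho(v_i,w_i)\le\frac54r_i$. For $v\in V_i$ we have
$\rho(v,W_0)\ge\frac34r_i$, so $\rho(v,w_i)\le\frac14r_i+\frac54r_i\le2\rho(v,W_0)$. Let $\{\lambda_i\}$
be a partition of unity subordinate to $\{V_i\}$, and put $\lambda_i^*=\lambda_i/\max_j\lambda_j$. Define
\[
\tilde f(w)=\bigcup_{\lambda_i(w)>0}\Gamma_{f(w_i)}(\lambda_i^*(w))\quad(w\in W\setminus W_0),\qquad
\tilde f|W_0=f .
\]
All sets in the union contain $c$, so $\tilde f(w)$ is a continuum. Since $\Gamma_A(0)=\{c\}$, adding the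
terms with $\lambda_i(w)=0$ for finitely many further indices does not change the union. So $\tilde f$
is continuous on $W\setminus W_0$, being locally the union of a fixed finite number of continuous maps.
Some $\lambda_i^*(w)$ equals $1$, so $f(w_i)\subset\tilde f(w)\subset\bigcup\mathcal F$ for this $i$, and
$\tilde f(w)\in\mathcal F$ by \eqref{eq:star}.

Let $w_0\in W_0$ and $\eta>0$. For $w\notin W_0$ all $i$ with $\lambda_i(w)>0$ satisfy
$\rho(w_i,w_0)\le2\rho(w,W_0)+\rho(w,w_0)\le3\rho(w,w_0)$. So if $w$ is close to $w_0$, all the relevant
sets $f(w_i)$ are $\eta$-close to $f(w_0)$. Since $\tilde f(w)$ is contained in their union and contains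
one of them, $H(\tilde f(w),f(w_0))\le\eta$. So $\tilde f$ is continuous at the points of $W_0$.
\end{proof}

The knots have a second use: they cut subcontinua into independent pieces.

\begin{lemma}\label{lem:cut}
If $B\in C(M)$ contains $c_i$, then $B\cap M_{\le i}$ and $B\cap M_{\ge i}$ are connected.
\end{lemma}

\begin{proof}
Let $B\cap M_{\le i}=P\sqcup P'$ with $P,P'$ closed and $c_i\in P$. Since
$M_{\le i}\cap M_{\ge i}=\{c_i\}$, the set $P'$ misses $M_{\ge i}$, so
$B\setminus P'=P\cup(B\cap M_{\ge i})$ is closed. As $B$ is connected, $P'=\emptyset$. The other case is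
symmetric.
\end{proof}

\begin{proposition}\label{prop:fibers}
\begin{enumerate}
\item[(a)] If $J\cap\mathbb Z\ne\emptyset$, then $F_J$ is an AR.
\item[(b)] $F_{[i,i+1]}\cong Q$ for every $i\in\mathbb Z$.
\item[(c)] If $|J|\ge2$, then $F_J\cong Q$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Apply Lemma~\ref{lem:AR} with $P=M_J$ and $c=c_i$, $i\in J\cap\mathbb Z$. If $A_0\in F_J$ and
$A_0\subset B\subset M_J$, then $\pi(B)=J$, so \eqref{eq:star} holds.

(b) By translation we may take $i=0$. Let $Y=M_{[0,1]}$, a compact convex set of dimension at least $2$,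
and $a=c_0$, $b=c_1$. Since $M_0=\{a\}$ and $M_1=\{b\}$, we have
$F_{[0,1]}=\{A\in C(Y):a,b\in A\}$. This is an AR by (a). To apply (T) we approximate the identity by a
map $f$ that makes all sets thick and by a map $g$ that makes all sets one-dimensional.

\emph{The map $f$.} For $\eta>0$ let $f(A)=\{y\in Y:\operatorname{dist}(y,A)\le\eta\}$. This is the union
of the convex sets $Y\cap\bar B(x,\eta)$, $x\in A$, each of which meets the connected set $A$. So $f(A)$
is a continuum that contains $a$ and $b$, and $f$ is $\eta$-close to the identity. Moreover,
$H(f(A),f(A'))\le H(A,A')$. Indeed, put $h=H(A,A')$ and let $|y-x|\le\eta$ with $y\in Y$, $x\in A$. There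
is $x'\in A'$ with $|x-x'|\le h$, so $|y-x'|\le\eta+h$, and some point of the segment
$[x',y]\subset Y$ is within $\eta$ of $x'$ and within $h$ of $y$. Thus $f$ is continuous.

\emph{The map $g$.} Let $\varepsilon>0$. Each $A\in F_{[0,1]}$ is at distance less than $\varepsilon$
from some connected finite union $G\ni a,b$ of segments in $Y$. To see this, take a finite set
$\Phi\subset A$ that contains $a,b$ and whose open $\varepsilon/4$-balls cover $A$, and let $G$ be the
union of $\Phi$ and of all segments joining two points of $\Phi$ at distance less than $\varepsilon/2$.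
If $G$ were disconnected, then $\Phi$ would split into two nonempty parts at mutual distances at least
$\varepsilon/2$, and the corresponding unions of $\varepsilon/4$-balls would be disjoint open sets
separating $A$. By compactness there are $G_1,\dots,G_m$ of this kind such that the sets
$\{A:H(A,G_i)<\varepsilon\}$ cover $F_{[0,1]}$. Let $\{\lambda_i\}$ be a subordinate partition of unity,
$\lambda_i^*=\lambda_i/\max_j\lambda_j$, let $\Gamma_i$ be an order arc from $\{a\}$ to $G_i$, and put
$g(A)=\bigcup_i\Gamma_i(\lambda_i^*(A))$. Then $g$ is continuous, and $g(A)$ is a continuum because all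
terms contain $a$. A term with $\lambda_i(A)=0$ is just $\{a\}\subset A$; the others lie in sets $G_i$
that are $\varepsilon$-close to $A$; and $g(A)$ contains one of these $G_i$ completely. So
$a,b\in g(A)$ and $H(g(A),A)\le\varepsilon$.

Each $g(A)$ lies in a finite union of segments, whereas each $f(A)$ contains $Y\cap\bar B(a,\eta)$, which
has dimension at least $2$. So $f$ and $g$ have disjoint images, and $F_{[0,1]}\cong Q$ by (T).

(c) Let $J=[l,r]$ with $|J|\ge2$. Then $J\supset[i,i+1]$ for some $i\in\mathbb Z$. Consider the map
\[
F_J\to F_{[l,i]}\times F_{[i,i+1]}\times F_{[i+1,r]},\qquad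
A\mapsto(A\cap M_{[l,i]},\,A\cap M_{[i,i+1]},\,A\cap M_{[i+1,r]}).
\]
It is well defined by Lemma~\ref{lem:cut}, used at $c_i$ and at $c_{i+1}$. It is bijective, with inverse
given by the union, since pieces from consecutive factors have just a knot in common. The inverse is a
continuous bijection of compacta, so the map is a homeomorphism. The outer factors are AR's by (a); they
are points if degenerate. So $F_J\cong Q$ by (b) and (T).
\end{proof}

\section{Finite rings of beads}\label{sec:rings}

A set $A\in\mathcal K$ meets the uncountably many strings $[M\times\{\lambda\}]$, and cutting it at the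
knots does not present $\mathcal K$ as a product. We therefore project $X$ to a ring of $n_k$ beads. For
large $k$ a member of $\mathcal K$ is nearly recovered from its image, and the images form a product of
$n_k$ Hilbert cubes. Fibers $E_L$ over arcs $L$ long enough to wind around the whole ring project onto
the same product. This is how we shall compare them with $\mathcal K$.

\subsection{The projections $q_k$}
Let $X_k=M/\langle\tau^{n_k}\rangle$ with the covering map $\eta_k:M\to X_k$, and fix a metric on $X_k$.
By \eqref{eq:groups} each point of $X$ has a representative $(m,\lambda)$ with $\lambda\in\Lambda_k$,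
unique up to $n_k\mathbb Z$. So
\[
q_k:X\to X_k,\qquad q_k([m,\lambda])=\eta_k(m)\quad(\lambda\in\Lambda_k)
\]
is well defined. It is a continuous open surjection, since $M\times\Lambda_k\to X$ is an open surjection
and $(m,\lambda)\mapsto\eta_k(m)$ is continuous and open. Its fibers are the $\Lambda_k$-orbits: if
$\lambda,\lambda'\in\Lambda_k$ and $m'=\tau^{n_ks}m$, then $[m',\lambda']=[m,\lambda'-n_ks]$ differs
from $[m,\lambda]$ by a translation in $\Lambda_k$. For closed $D\subset X_k$ put
$\hat D=\eta_k^{-1}(D)\subset M$. Then $q_k^{-1}(D)=[\hat D\times\Lambda_k]$. As $q_k$ is an open map of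
compacta, $D\mapsto q_k^{-1}(D)$ is a continuous, hence uniformly continuous, map on the space of
nonempty closed subsets of $X_k$.

Let $\varepsilon_k$ be the supremum of the diameters of the $\Lambda_k$-orbits in $X$. The subgroups
$\Lambda_k$ form a neighborhood basis at $0\in\Lambda$, so $\varepsilon_k\to0$ by compactness. Since
$q_k^{-1}q_k(A)=\Lambda_kA$,
\begin{equation}\label{eq:eps}
H\big(A,q_k^{-1}q_k(A)\big)\le\varepsilon_k\qquad(A\in E).
\end{equation}

For $j\in\mathbb Z/n_k$ let $Y_j=\eta_k(M_{[j,j+1]})$; this is an embedded bead, because $n_k\ge2$. Write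
$c_j$ also for $\eta_k(c_j)$. For $j\ne j'$ we have $Y_j\cap Y_{j'}\subset\{c_j,c_{j+1}\}$ (if $n_k=2$,
this intersection is $\{c_0,c_1\}$). Let $\mathcal D_k$ be the set of closed $D\subset X_k$ such that
each $D\cap Y_j$ is a continuum containing $c_j$ and $c_{j+1}$. If $D_j\subset Y_j$ are continua
containing $c_j$ and $c_{j+1}$, then $(\bigcup_iD_i)\cap Y_j=D_j$. So $(D_j)_j\mapsto\bigcup_jD_j$ is a
homeomorphism $\prod_jF_{[j,j+1]}\to\mathcal D_k$, and $\mathcal D_k\cong Q$ by
Proposition~\ref{prop:fibers}(b).

\subsection{Projections of large continua}
\begin{lemma}\label{lem:rings}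
\begin{enumerate}
\item[(a)] If $D\in\mathcal D_k$, then $q_k^{-1}(D)\in\mathcal K$.
\item[(b)] If $A\in\mathcal K$, then $q_k(A)\in\mathcal D_k$.
\item[(c)] If $A\in\mathcal U$ and $\pi(A)$ has length at least $n_k+1$, then $q_k(A)\in\mathcal D_k$.
\end{enumerate}
\end{lemma}

Part (b) is the crucial one. If $q_k(A)$ is broken inside some bead, then the preimage of $q_k(A)$ in
$X$ falls apart into a Cantor set of compact pieces, and the connected set $A$ is caught in one of them.
Figure~\ref{fig:T} shows such a piece for $n_k=2$.

\begin{figure}[ht]
\centering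
\begin{tikzpicture}[scale=2]
\foreach \i in {0,1,2,3,4}{
 \draw[fill=gray!10] (\i,0)--(\i+.5,.5)--(\i+1,0)--(\i+.5,-.5)--cycle;}
\draw[thick,dotted] (0,0)--(.32,-.12);
\draw[line width=1.6pt] (.66,.14)--(1,0)--(1.5,.2)--(2,0)--(2.32,-.12);
\draw[thick,dashed] (2.66,.14)--(3,0)--(3.5,.2)--(4,0)--(4.32,-.12);
\draw[thick,dotted] (4.66,.14)--(5,0);
\foreach \i in {0,1,2,3,4,5}{
 \fill (\i,0) circle (.035); \node[below] at (\i,-.08) {$c_{\i}$};}
\node at (.3,.12) {$P$};
\node at (.63,-.13) {$P'$};
\node[above] at (1.5,.52) {$T$};
\node[above] at (3.5,.52) {$\tau^2T$};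
\node at (2.33,.14) {$\tau^2P$};
\node at (2.68,-.14) {$\tau^2P'$};
\end{tikzpicture}
\caption{The case $n_k=2$, $j=0$ in the proof of Lemma~\ref{lem:rings}(b). The set $D\subset X_k$ breaks
in the bead $Y_0$ into a part $P\ni c_0$ and a part $P'\ni c_1$. Unrolled to $M$, it becomes the disjoint
union of the compact sets $T$ (solid), $\tau^{2}T$ (dashed), and the other translates $\tau^{2s}T$
(dotted). Therefore $q_k^{-1}(D)$ is a copy of $T\times\Lambda_k$.}
\label{fig:T}
\end{figure}

\begin{proof}
(a) $\hat D$ is a chain of continua $\hat D\cap M_{[i,i+1]}$, each containing $c_i$ and $c_{i+1}$. So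
$\hat D$ is connected and $\tau^{n_k}$-invariant, and $\pi(\hat D)=\mathbb R$. The closed set
$q_k^{-1}(D)=[\hat D\times\Lambda_k]$ is the closure of $[\hat D\times n_k\mathbb Z]$ by
\eqref{eq:groups}, and $[\hat D\times n_k\mathbb Z]=[\hat D\times\{0\}]$ by invariance. So $q_k^{-1}(D)$
is connected, and it projects onto $[\mathbb R\times\Lambda_k]=S$.

(b) Let $D=q_k(A)$; this is a continuum. Since $\pi(A)=S$ and the fiber of $\pi$ over $[j,\lambda]$,
$j\in\mathbb Z$, is the single point $[c_j,\lambda]$, the set $A$ contains all these points, and $D$
contains all knots $c_j$. Suppose that $D\cap Y_j=P\sqcup P'$ with $P,P'$ nonempty and closed. If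
$c_j,c_{j+1}\in P$, then $P'$ misses all other beads, so $P'$ and
$D\setminus P'=P\cup\bigcup_{j'\ne j}(D\cap Y_{j'})$ are closed, contrary to the connectedness of $D$.
Similarly, $c_j$ and $c_{j+1}$ are not both in $P'$. So we may name the parts so that $c_j\in P$ and
$c_{j+1}\in P'$. Regard $j$ as an integer and $P,P'$ as subsets of $M_{[j,j+1]}$, write $n=n_k$, and put
\[
T=P'\cup(\hat D\cap M_{[j+1,j+n]})\cup\tau^nP ,
\]
a compact subset of $\hat D\cap M_{[j,j+n+1]}$. Since
$\hat D\cap M_{[j,j+n]}=P\cup P'\cup(\hat D\cap M_{[j+1,j+n]})$, the translates $\tau^{ns}T$,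
$s\in\mathbb Z$, cover $\hat D$.

These translates are pairwise disjoint. It suffices to consider $T\cap\tau^{ns}T$ for $s\ge1$. For
$s\ge2$ it is empty because $2n>n+1$. For $s=1$, the two sets can meet only in $M_{[j+n,j+n+1]}$. There
$T$ equals $\tau^nP$, which contains $c_{j+n}$; the part $P'$ does not reach this region since $n\ge2$.
In the same region $\tau^nT$ equals $\tau^nP'$, which contains $c_{j+n+1}$; the part $\tau^{2n}P$ does
not reach it since $2n>n+1$. The sets $\tau^nP$ and $\tau^nP'$ are disjoint.

Hence $q_k^{-1}(D)=[\hat D\times\Lambda_k]=[T\times\Lambda_k]$. The map $T\times\Lambda_k\to X$ is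
injective: if $(m,\lambda)$ and $(\tau^am,\lambda+a)$ lie in $T\times\Lambda_k$, then $a\in n\mathbb Z$
and $\tau^am\in T\cap\tau^aT$, so $a=0$. By compactness it is an embedding. The connected set $A$
therefore lies in some $[T\times\{\lambda\}]$, so $\pi(A)\subset[\pi(T)\times\{\lambda\}]\ne S$, since
$\Lambda$ is uncountable. This contradicts $A\in\mathcal K$.

(c) By \eqref{eq:groups} we may write $A=[B\times\{\lambda\}]$ with $\lambda\in\Lambda_k$. Let
$J=\pi(B)$, so that $|J|\ge n_k+1$ and $q_k(A)=\eta_k(B)$. Fix $j$ and consider the pieces
$B\cap M_{[i,i+1]}$ with $i\equiv j\pmod{n_k}$. If $[i,i+1]\subset J$, then by Lemma~\ref{lem:cut} the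
piece is a continuum containing $c_i$ and $c_{i+1}$. There is such an $i$, because $|J|\ge n_k+1$ implies
that $J$ contains at least $n_k$ consecutive intervals $[i,i+1]$, hence one for each residue class. If
$[i,i+1]\not\subset J$ and the piece is nonempty, then, since $|J|>1$, exactly one of $i,i+1$ lies in
$J$. If it is $i$, then $J\subset(-\infty,i+1)$ and the piece is $B\cap M_{\ge i}$, a continuum
containing $c_i$ by Lemma~\ref{lem:cut}; the other case is symmetric. So the union of the images of these
pieces in $Y_j$ is a continuum containing $c_j$ and $c_{j+1}$. All other points of $\eta_k(B)$ lie in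
other beads, so $\eta_k(B)\cap Y_j$ is equal to this union.
\end{proof}

\begin{proposition}\label{prop:K}
$\mathcal K\cong Q$.
\end{proposition}

\begin{proof}
$\mathcal K$ is compact, $X\in\mathcal K$, and all members of $\mathcal K$ contain $[c_0,0]$. If
$A_0\in\mathcal K$ and $A_0\subset B\in C(X)$, then $B\in\mathcal K$. So $\mathcal K$ is an AR by
Lemma~\ref{lem:AR}. Since $\mathcal D_k\cong Q$, there are maps $f,g:\mathcal D_k\to\mathcal D_k$
arbitrarily close to the identity with disjoint images. By Lemma~\ref{lem:rings}(a),(b) the maps
$A\mapsto q_k^{-1}(f(q_k(A)))$ and $A\mapsto q_k^{-1}(g(q_k(A)))$ send $\mathcal K$ to $\mathcal K$.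
Their images are disjoint because $q_k$ is surjective. By \eqref{eq:eps} and uniform continuity of
$D\mapsto q_k^{-1}(D)$ they are as close to $\mathrm{id}_{\mathcal K}$ as desired if first $k$ is chosen
large and then $f,g$ are chosen close enough to the identity. Apply (T).
\end{proof}

\begin{proposition}\label{prop:cell}
Let $L=S$, or let $L=[J\times\{\lambda\}]$ with $|J|\ge n_k+1$. Then $A\mapsto q_k(A)$ is a surjection
$E_L\to\mathcal D_k$ between Hilbert cubes with AR point inverses. Hence it is a uniform limit of
homeomorphisms.
\end{proposition}

\begin{proof}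
$E_L\cong Q$ by Propositions \ref{prop:fibers}(c) and \ref{prop:K}, and $q_k(E_L)\subset\mathcal D_k$ by
Lemma~\ref{lem:rings}. Let $D\in\mathcal D_k$ and $\mathcal F=\{A\in E:\pi(A)=L,\ q_k(A)=D\}$. This
family is compact. Its members have a common point, namely $[c_0,0]$ if $L=S$ and $[c_i,\lambda]$ with
$i\in J\cap\mathbb Z$ otherwise. If $A_0\subset B\subset\bigcup\mathcal F$ with $A_0\in\mathcal F$, then
$\pi(B)=L$ and $q_k(B)=D$. By Lemma~\ref{lem:AR} and (CE) it remains to show $\mathcal F\ne\emptyset$.

For $L=S$, Lemma~\ref{lem:rings}(a) gives $q_k^{-1}(D)\in\mathcal F$. Let $L=[J\times\{\lambda\}]$ and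
$J=[l,r]$, where we may take $\lambda\in\Lambda_k$ by \eqref{eq:groups}. Let $B$ be the union of all
$\hat D\cap M_{[i,i+1]}$ with $[i,i+1]\subset J$ and of the following end pieces. If $i<l<i+1$ with
$i\in\mathbb Z$, add the component of $\hat D\cap M_{[l,i+1]}$ that contains $c_{i+1}$; proceed
symmetrically at $r$. The left end piece meets $M_l$: apply (BB) in the continuum
$\hat D\cap M_{[i,i+1]}$ to its open subset $\{x>l\}$, which contains $c_{i+1}$ but not $c_i$. So $B$ is
a continuum with $\pi(B)=J$. The full pieces represent all residue classes modulo $n_k$, so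
$\eta_k(B)=D$, and $[B\times\{\lambda\}]\in\mathcal F$.
\end{proof}

\section{Nearby fibers}\label{sec:nearby}

Put $N=N_3$. For $L\in N$ we have $E_L\cong Q$ by Propositions \ref{prop:fibers}(c) and \ref{prop:K}. We
show that for nearby $L,L'\in N$ there is a homeomorphism $E_{L'}\to E_L$ that moves points little.
Near $L=S$ this will follow from Proposition~\ref{prop:cell}. For arcs $L$ we compare fibers $F_J$ and
$F_{J'}$. An affine map $J'\to J$ is of no use, because in general it takes integers to non-integers, so
that knots would have to be moved into the interior of beads. Moreover, if an endpoint of $J$ is an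
integer, then $J'$ may extend slightly beyond it or may miss it. We use instead maps $J'\to J$ that take
integers to integers and may collapse a short end of $J'$.

\begin{lemma}\label{lem:nearJ}
If $J_n\to J$ are compact intervals of length at least $3$, then for all large $n$ there are
homeomorphisms $g_n:F_{J_n}\to F_J$ with $\sup_BH(B,g_n(B))\to0$.
\end{lemma}

\begin{proof}
Let $J=[l,r]$ and $J_n=[l_n,r_n]$.

\emph{Step 1.} For large $n$ there is a nondecreasing continuous surjection $\varphi_n:J_n\to J$ with
$\varphi_n(\mathbb Z\cap J_n)\subset\mathbb Z$ and $\sup|\varphi_n-\mathrm{id}|\to0$. Let $i_0$ be the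
least integer $>l$ and $i_1$ the largest integer $<r$; then $i_0<i_1$ as $|J|\ge3$, and $l_n<i_0$,
$i_1<r_n$ for large $n$. Put $\varphi_n=\mathrm{id}$ on $[i_0,i_1]$. On $[l_n,i_0]$ proceed as follows.
\begin{itemize}
\item If $l\notin\mathbb Z$, then $l_n\in(i_0-1,i_0)$ for large $n$. Let $\varphi_n$ be affine onto
$[l,i_0]$ with $\varphi_n(i_0)=i_0$; the only integer in $[l_n,i_0]$ is $i_0$.
\item If $l=i_0-1$ and $l_n\ge l$, let $\varphi_n$ be affine onto $[l,i_0]$ in the same way. An integer
in $[l_n,i_0]$ other than $i_0$ can only be $l_n=l$, which is fixed.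
\item If $l=i_0-1$ and $l-1<l_n<l$, let $\varphi_n(x)=\max(x,l)$. The integers $l,i_0$ are fixed.
\end{itemize}
In all cases $|\varphi_n-\mathrm{id}|\le|l_n-l|$ on $[l_n,i_0]$. Proceed symmetrically at the right end.

\emph{Step 2.} Write $\varphi=\varphi_n$ and define $\theta:M_{J_n}\to M_J$ by
\[
\theta(x,z)=\Big(\varphi(x),\frac{w(\varphi(x))}{w(x)}\,z\Big)\ \text{ if } w(x)>0,\qquad
\theta(c_i)=(\varphi(i),0).
\]
The second coordinate has norm at most $w(\varphi(x))$, and $w(\varphi(i))=0$ since
$\varphi(i)\in\mathbb Z$. So $\theta$ is continuous at $c_i$, and hence everywhere. Clearly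
$\theta(M_x)=M_{\varphi(x)}$ for all $x\in J_n$; in particular $\theta$ is surjective. Since $w$ is
$1$-Lipschitz and $\|z\|\le w(x)$, we have $|\theta-\mathrm{id}|\le2\sup|\varphi-\mathrm{id}|$. All point
inverses of $\theta$ are connected. If $x'\notin\mathbb Z$, then $I=\varphi^{-1}(x')$ is a compact
interval containing no integer, and
$\theta^{-1}(x',z')=\{(x,\frac{w(x)}{w(x')}z'):x\in I\}$ is an arc or a point. If $x'\in\mathbb Z$, then
$\theta^{-1}(x',0)=M_{\varphi^{-1}(x')}$ is connected.

\emph{Step 3.} Let $\theta_*:F_{J_n}\to F_J$, $\theta_*(B)=\theta(B)$; it is well defined since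
$\pi\theta(B)=\varphi(J_n)=J$. Let $D\in F_J$. As $\theta$ is a surjection of compacta with connected
point inverses, $\theta^{-1}(D)$ is a continuum. It meets every $M_x$, $x\in J_n$, because
$D\cap M_{\varphi(x)}\ne\emptyset$ and $\theta(M_x)=M_{\varphi(x)}$. So $\theta^{-1}(D)\in F_{J_n}$, and
the family $\{B\in F_{J_n}:\theta(B)=D\}$ is nonempty. It is compact, its members contain $c_i$ for
$i\in J_n\cap\mathbb Z$, and it satisfies \eqref{eq:star}, since $\theta(A_0)=D$ and
$A_0\subset B\subset\theta^{-1}(D)$ imply $\theta(B)=D$. By Lemma~\ref{lem:AR} the surjection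
$\theta_*$ of Hilbert cubes has AR point inverses. By (CE) there is a homeomorphism
$g_n:F_{J_n}\to F_J$ within $\frac1n$ of $\theta_*$, and
$H(B,g_n(B))\le2\sup|\varphi_n-\mathrm{id}|+\frac1n\to0$.
\end{proof}

\begin{proposition}\label{prop:near}
For $L\in N$ and $\eta>0$ there is a neighborhood $V$ of $L$ in $N$ such that for each $L'\in V$ there is
a homeomorphism $g:E_{L'}\to E_L$ with $H(A,g(A))<\eta$ for all $A\in E_{L'}$.
\end{proposition}

\begin{proof}
\emph{Case $L=S$.} Choose $k$ with $2\varepsilon_k<\frac\eta2$, and $\zeta>0$ such that
$H(q_k^{-1}(D),q_k^{-1}(D'))\le\frac\eta2$ for nonempty closed sets $D,D'\subset X_k$ at Hausdorff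
distance less than $\zeta$. By \eqref{eq:eps}, if $q_k(A)$ and $q_k(A')$ are at distance less than
$\zeta$, then $H(A,A')\le2\varepsilon_k+\frac\eta2<\eta$. Let
$V=\{S\}\cup\{L'\in N\setminus\{S\}:\text{length}(L')>n_k+1\}$, a neighborhood of $S$ by
Lemma~\ref{lem:cone}. For $L'=S$ take $g=\mathrm{id}$. For $L'\in V\setminus\{S\}$,
Proposition~\ref{prop:cell} gives homeomorphisms $\rho':E_{L'}\to\mathcal D_k$ and
$\rho:\mathcal K\to\mathcal D_k$ at distance less than $\frac\zeta2$ from $q_k$. Put $g=\rho^{-1}\rho'$.
For $A\in E_{L'}$, the set $q_k(g(A))$ is at distance less than $\frac\zeta2$ from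
$\rho(g(A))=\rho'(A)$, which is at distance less than $\frac\zeta2$ from $q_k(A)$. So $H(A,g(A))<\eta$.

\emph{Case $L=[J\times\{\lambda\}]$.} If no such $V$ exists, there is a sequence $L_n\to L$ in $N$ such
that for no $n$ there is a homeomorphism $E_{L_n}\to E_L$ moving all points by less than $\eta$. Choose
$\alpha<\beta$ with $J\subset(\alpha,\beta)$ and $k$ with $\beta-\alpha\le n_k$. By
Lemma~\ref{lem:proper}(b) for $S$, for large $n$ we have $L_n=[J_n\times\{\lambda_n\}]$ with
$J_n\subset(\alpha,\beta)$, $J_n\to J$, $\lambda_n\to\lambda$. With $g_n$ from Lemma~\ref{lem:nearJ},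
the homeomorphisms $[B\times\{\lambda_n\}]\mapsto[g_n(B)\times\{\lambda\}]$ of $E_{L_n}$ onto $E_L$ move
points by distances tending uniformly to $0$, because $M_{[\alpha,\beta]}\times(\lambda+\Lambda_k)\to X$
is uniformly continuous. This is a contradiction.
\end{proof}

\section{Local triviality, and the orbit \texorpdfstring{$\mathcal K$}{K}}\label{sec:bundle}

Proposition~\ref{prop:near} compares two fibers at a time and gives no continuity in $L$. To choose the
identifications continuously we use Michael's selection theorem. Its hypotheses are met because the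
base $N$ has dimension at most $2$ and because $\mathrm{Homeo}(Q)$ is an ANR.

\begin{proposition}\label{prop:bundle}
Each $L_0\in N$ has a compact neighborhood $N_0$ in $N$ with a homeomorphism
$\Phi:N_0\times Q\to p^{-1}(N_0)$ such that $p\,\Phi(L,q)=L$.
\end{proposition}

\begin{proof}
For $L\in N$ let $\mathcal H_L$ be the set of homeomorphisms $Q\to E_L$, a subset of the space
$\operatorname{Map}(Q,E)$ of maps $Q\to E$, and let $\mathcal H=\bigcup_{L\in N}\mathcal H_L$. We verify
the hypotheses of (M) for $L\mapsto\mathcal H_L$ with $n=1$. Balls are taken in $\mathcal H$ with the sup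
metric.

\emph{Completeness.} By Proposition~\ref{prop:near}, $L\mapsto E_L$ is continuous into the hyperspace of
closed subsets of $E$, so $\{E_L:L\in N\}$ is compact. Now $\mathcal H$ is the set of injective maps
$h:Q\to E$ with $h(Q)\in\{E_L:L\in N\}$. The second condition defines a closed set. The injective maps
form a $G_\delta$, since for each $m$ the condition that $h(x)\ne h(y)$ whenever $x$ and $y$ are at
distance at least $\frac1m$ is open. So $\mathcal H$ is completely metrizable.

\emph{The sets $\mathcal H_L$.} They are nonempty since $E_L\cong Q$, and closed in $\mathcal H$, since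
$\mathcal H_L=\{h\in\mathcal H:p(h(q))=L\}$ for any fixed $q\in Q$. For fixed $h_0\in\mathcal H_L$ the
map $\phi\mapsto h_0\phi$ is a homeomorphism $\mathrm{Homeo}(Q)\to\mathcal H_L$ with inverse
$h\mapsto h_0^{-1}h$. So $\mathcal H_L$ is an ANR by (H).

\emph{Lower semicontinuity.} Let $h\in\mathcal H_L\cap O$ with $O\subset\mathcal H$ open, and let
$\eta>0$ be so small that $B(h,\eta)\subset O$. Let $V$ be as in Proposition~\ref{prop:near}. If
$L'\in V$ and $g:E_{L'}\to E_L$ moves points by less than $\eta$, then
$g^{-1}h\in\mathcal H_{L'}\cap B(h,\eta)$. So $\mathcal H_{L'}\cap O\ne\emptyset$ for all $L'\in V$.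

\emph{Equi-$LC^1$.} Let $h\in\mathcal H_L$ and $\varepsilon>0$. Since ANR's are locally contractible,
there is $\delta<\frac\varepsilon2$ such that for $i\le1$ every map of $S^i$ to
$\mathcal H_L\cap B(h,2\delta)$ extends to a map of $D^{i+1}$ to
$\mathcal H_L\cap B(h,\frac\varepsilon2)$. Let $V$ be as in Proposition~\ref{prop:near} for
$\eta=\delta$. Since $h'\mapsto p(h'(q))$ is continuous for fixed $q$, there is $\delta'\le\delta$ such
that $h'\in\mathcal H_{L'}\cap B(h,\delta')$ implies $L'\in V$. Let
$\sigma:S^i\to\mathcal H_{L'}\cap B(h,\delta')$ be a map, and let $g:E_{L'}\to E_L$ move points by less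
than $\delta$. Then $s\mapsto g\circ\sigma(s)$ maps to $\mathcal H_L\cap B(h,2\delta)$ and extends to
$\Sigma:D^{i+1}\to\mathcal H_L\cap B(h,\frac\varepsilon2)$. The map $s\mapsto g^{-1}\circ\Sigma(s)$
extends $\sigma$ and takes values in $\mathcal H_{L'}\cap B(h,\varepsilon)$.

Since $\dim N\le2$ (Lemma~\ref{lem:cone}), (M) applies with $A=\{L_0\}$ and any
$h_{L_0}\in\mathcal H_{L_0}$. It yields a compact neighborhood $N_0$ of $L_0$ in $N$ and a continuous
choice $L\mapsto h_L\in\mathcal H_L$ for $L\in N_0$. Then $\Phi(L,q)=h_L(q)$ is a continuous bijection of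
compacta $N_0\times Q\to p^{-1}(N_0)$.
\end{proof}

\begin{proposition}\label{prop:Korbit}
$\mathcal K$ is contained in one orbit of\/ $\mathrm{Homeo}(E)$.
\end{proposition}

\begin{proof}
Take $L_0=S$ in Proposition~\ref{prop:bundle}. Since $N$ is a neighborhood of $S$ in $C(S)$, so is
$N_0$. Let $A_i=\Phi(S,q_i)$, $i=0,1$, be points of $\mathcal K=E_S$. By (I) there is an isotopy $h_t$
of $Q$ with $h_0=\mathrm{id}$ and $h_1(q_0)=q_1$. Let $u:C(S)\to[0,1]$ be continuous with $u(S)=1$ and
$u=0$ off $\operatorname{int}N_0$. Define
\[
\Psi(\Phi(L,q))=\Phi(L,h_{u(L)}(q))\ \text{ on } p^{-1}(N_0),\qquad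
\Psi=\mathrm{id}\ \text{ on } p^{-1}(C(S)\setminus\operatorname{int}N_0).
\]
The two definitions agree on the intersection of the two closed sets, where $u=0$. So $\Psi$ is a
continuous bijection of the compactum $E$, hence a homeomorphism, and $\Psi(A_0)=A_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
$E=\mathcal U\cup\mathcal K$, and each of these sets is contained in one orbit, by Propositions
\ref{prop:U} and \ref{prop:Korbit}. Both are nonempty, and by Proposition~\ref{prop:U} the point
$X\in\mathcal K$ is not in the orbit of a point of $\mathcal U$. So there are exactly two orbits,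
$\mathcal U$ and $\mathcal K$. Finally, $E$ contains the copies
$\{[B\times\{\lambda\}]:B\in C(M_{[0,1]})\}$ of $C(M_{[0,1]})$, which is homeomorphic to $Q$ by (CS), so
$\dim E=\infty$.
\end{proof}

\section{The spaces \texorpdfstring{$X$ and $C(X)$}{X and C(X)}}\label{sec:supplement}

We prove Theorem~\ref{thm:supplement}.

\begin{proof}[Proof of Theorem~\ref{thm:supplement}(a)]
By Lemma~\ref{lem:charts} and $n_0\ge2$, $X$ is the union of the finitely many embedded copies of
$M_{[0,1]}\times(\mu+\Lambda_0)$, where $\mu+\Lambda_0$ runs through the cosets of $\Lambda_0$. So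
$\dim X=\dim M_{[0,1]}$. If $\mathcal Z$ spans a linear space of finite dimension $e$, then the convex
sets $\mathcal Z$ and $M_{[0,1]}$ have dimensions $e$ and $e+1$. If $\mathcal Z$ spans a space of
infinite dimension, both sets contain simplices of all dimensions. So $\dim X=\dim\mathcal Z+1$, and
$\dim\mathcal Z$ can be any of $1,2,\dots,\infty$.
\end{proof}

\subsection{A homotopy}
Write $\mathcal C=C(M)$. For $B\in\mathcal C$ let $\ell(B)=|\pi(B)|$, and let $m(B)$ be the midpoint of
$\pi(B)$. Deform $B$ first through the sets $\{(x,(1-t)z):(x,z)\in B\}$ to $\pi(B)\times\{0\}$, and then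
shrink the interval $\pi(B)$ linearly to its midpoint. This defines a homotopy of $\mathcal C$ that
commutes with $\tau$, does not increase $\ell$, fixes the sets $\{(x,0)\}$, and ends with
$B\mapsto\{(m(B),0)\}$.

\begin{proof}[Proof of Theorem~\ref{thm:supplement}(b)]
By Lemma~\ref{lem:proper}(c), $\mathcal U\cong(\mathcal C\times\Lambda)/\mathbb Z$. The homotopy, applied
to the first coordinate, induces a homotopy of $\mathcal U$, and it shows that $\mathcal U$ is homotopy
equivalent to $(\mathbb R\times\Lambda)/\mathbb Z=S$. Since $\mathcal K$ is the orbit of $X$,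
Proposition~\ref{prop:U} shows that $\mathcal U$ is exactly the set of points at which $C(X)$ does not
have arbitrarily small connected neighborhoods. So the topological type of $C(X)$ determines
$\mathcal U$ and with it the group of homotopy classes $[\mathcal U,S^1]\cong[S,S^1]$.

The maps $S\to\mathbb R/n_k\mathbb Z$, $[x,\lambda]\mapsto x+n_k\mathbb Z$ for $\lambda\in\Lambda_k$,
have the $\Lambda_k$-orbits as fibers and identify $S$ with the inverse limit of the circles
$\mathbb R/n_k\mathbb Z$; the bonding maps have degrees $n_{k+1}/n_k$. For compacta, $[\,\cdot\,,S^1]$ is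
the first \v{C}ech cohomology group, and it turns inverse limits into direct limits. So $[S,S^1]$ is the
direct limit of copies of $\mathbb Z$ under multiplication by $n_{k+1}/n_k$. Sending the $k$th generator
to $\frac1{n_k}$ gives
\[
[\mathcal U,S^1]\cong\textstyle\bigcup_k\frac1{n_k}\mathbb Z\subset\mathbb Q .
\]
Let $\mathcal P$ be a nonempty set of primes. Choose a sequence $p_0,p_1,\dots$ in which every element of
$\mathcal P$ occurs infinitely often and no other number occurs. With $n_k=p_0p_1\cdots p_k$ we obtain
the group $G_{\mathcal P}=\mathbb Z[\frac1p:p\in\mathcal P]$. Since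
$\mathcal P=\{p\text{ prime}:pG_{\mathcal P}=G_{\mathcal P}\}$, different sets $\mathcal P$ give
non-isomorphic groups. So uncountably many topological types of $C(X)$ occur.
\end{proof}

\subsection{$C(X)$ is a cone times $Q$}
A \emph{$Q$-manifold} is a separable metrizable space in which each point has an open neighborhood
homeomorphic to an open subset of $Q$. A closed subset $A$ of a compact $Q$-manifold $R$ is a
\emph{$Z$-set} if $\mathrm{id}_R$ can be approximated by maps $R\to R\setminus A$. We use three further
results.
\begin{itemize}
\item[\textbf{(FB)}] A fiber bundle with compact fiber over $P\times I$, where $P$ is paracompact and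
$I$ is an interval, is isomorphic to (its restriction to $P\times\{t_0\})\times I$. The isomorphism can
be taken to be the identity over $P\times\{t_0\}$: compose it with the product of an automorphism of the
restriction and $\mathrm{id}_I$. A bundle with compact fiber over a contractible paracompact space is
trivial.
\item[\textbf{(SH)}] A homotopy equivalence between compact $Q$-manifolds is homotopic to a homeomorphism
if its Whitehead torsion vanishes \cite{Chapman}. Moreover $\mathrm{Wh}(\mathbb Z)=0$.
\item[\textbf{(ZU)}] Homotopic embeddings of a compactum onto $Z$-sets in a $Q$-manifold differ by a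
homeomorphism of the $Q$-manifold \cite{Chapman}.
\end{itemize}

The plan is to cut $E$ along $\{A\in\mathcal U:\text{length}(p(A))=4\}$. The part containing
$\mathcal K$ is a trivial bundle over a cone. We show that the other part is a collar.

\begin{proof}[Proof of Theorem~\ref{thm:supplement}(c)]
\emph{The part near $\mathcal K$.} By Proposition~\ref{prop:bundle}, $p:p^{-1}(N_3)\to N_3$ is a bundle
with fiber $Q$. Its base is a cone by Lemma~\ref{lem:cone}, so it is trivial by (FB). Hence
$p^{-1}(N_4)\cong\operatorname{Cone}(S)\times Q$, and
\[
\partial=\{A\in\mathcal U:p(A)\text{ has length }4\}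
\]
corresponds to (base)$\,\times Q=S\times Q$.

\emph{Bundles in $\mathcal C$.} We claim that $B\mapsto\pi(B)$ is a $Q$-bundle over the space of compact
intervals $J$ with $|J|\ge3$. Fix such an interval $J_0$ and $\lambda\in\Lambda$, let $N_0$ and $\Phi$ be
as in Proposition~\ref{prop:bundle} for $L_0=[J_0\times\{\lambda\}]$, and let $\mathcal J$ be a compact
neighborhood of $J_0$ among these intervals with $[J\times\{\lambda\}]\in N_0$ for $J\in\mathcal J$. By
Lemma~\ref{lem:proper}(a), $B\mapsto[B\times\{\lambda\}]$ is a continuous bijection of compacta from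
$\{B:\pi(B)\in\mathcal J\}$ onto $p^{-1}(\{[J\times\{\lambda\}]:J\in\mathcal J\})$, and $\Phi$
trivializes the latter over $\mathcal J$. This proves the claim.

The map $\tau$ generates a free and proper action of $\mathbb Z$ on $\mathcal C$, since
$m(\tau B)=m(B)+1$. Put
\[
\mathcal C_{\le4}=\{\ell\le4\},\quad \mathcal C_{=4}=\{\ell=4\},\quad R=\mathcal C_{\le4}/\tau,\quad
R_\partial=\mathcal C_{=4}/\tau .
\]
By the claim, $\{\ell\ge3\}/\tau$ is a $Q$-bundle over $S^1\times[3,\infty)$, the base coordinates being
$m$ modulo $1$ and $\ell$. By (FB),
\begin{equation}\label{eq:collar}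
\{\ell\ge3\}/\tau\cong R_\partial\times[3,\infty),\quad\text{with second coordinate }\ell\text{ and the
identity for }\ell=4 .
\end{equation}

\emph{$R_\partial$ and $R$ are compact $Q$-manifolds.} $R_\partial$ is a $Q$-bundle over $S^1$, so it is
a compact connected $Q$-manifold. Its covering $\mathcal C_{=4}$ is a $Q$-bundle over $\mathbb R$, so
$\mathcal C_{=4}\cong\mathbb R\times Q$ is contractible. The space $\mathcal C$ is a $Q$-manifold, being
the union of the open sets $C(M_{(\alpha,\beta)})$ with integers $\alpha<\beta$, which are open subsets
of $C(M_{[\alpha,\beta]})\cong Q$. Hence $\mathcal C/\tau$ and its open subset $\{\ell<4\}/\tau$ are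
$Q$-manifolds. By \eqref{eq:collar}, the open neighborhood $\{3<\ell\le4\}/\tau$ of $R_\partial$ in $R$
is homeomorphic to $R_\partial\times(3,4]$. This is a $Q$-manifold because $Q\times[0,1]\cong Q$. So $R$
is a $Q$-manifold, and it is compact, being the image of the compact set of all $B$ with $m(B)\in[0,1]$
and $\ell(B)\le4$. Since $R_\partial$ is collared in $R$, it is a $Z$-set in $R$.

\emph{$R$ is a collar on $R_\partial$.} The homotopy above does not increase $\ell$, so
$\mathcal C_{\le4}$ is contractible. So $R$ and $R_\partial$ have the contractible universal covers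
$\mathcal C_{\le4}\supset\mathcal C_{=4}$ with the same deck group $\langle\tau\rangle\cong\mathbb Z$.
Hence the inclusion $i:R_\partial\to R$ induces isomorphisms of all homotopy groups. Since $Q$-manifolds
are ANR's, $i$ is a homotopy equivalence by Whitehead's theorem. By (SH), the homotopy equivalence
$R_\partial\times[0,1]\to R$, $(x,t)\mapsto i(x)$, is homotopic to a homeomorphism $G$. Then $G(\cdot,0)$
and $i$ are homotopic embeddings onto $Z$-sets, so by (ZU) we may compose $G$ with a homeomorphism of
$R$ and assume $G(x,0)=i(x)$.

Let $\tilde G:\mathcal C_{=4}\times[0,1]\to\mathcal C_{\le4}$ be the lift of $G$ to the universal covers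
with $\tilde G(B,0)=B$. It is a homeomorphism. It commutes with $\tau$, because
$\tilde G\circ(\tau\times\mathrm{id})$ and $\tau\circ\tilde G$ are lifts of the same map that agree on
$\mathcal C_{=4}\times\{0\}$. So, by Lemma~\ref{lem:proper}(c), it induces
\[
\{A\in\mathcal U:\text{length}(p(A))\le4\}\cong(\mathcal C_{\le4}\times\Lambda)/\mathbb Z
\cong\big((\mathcal C_{=4}\times\Lambda)/\mathbb Z\big)\times[0,1]\cong\partial\times[0,1],
\]
where $\partial$ corresponds to $\partial\times\{0\}$ by the identity.

\emph{Gluing.} The closed sets $p^{-1}(N_4)$ and $\{A\in\mathcal U:\text{length}(p(A))\le4\}$ cover $E$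
and intersect in $\partial$. With the homeomorphism $\partial\cong S\times Q$ from the first step,
\[
E\cong(\operatorname{Cone}(S)\times Q)\cup_{S\times Q}(S\times[0,1]\times Q)
\cong\operatorname{Cone}(S)\times Q,
\]
since a cone with an outer collar attached along its base is again a cone.
\end{proof}

By Lemma~\ref{lem:cone}, part (c) says that $C(X)\cong C(S)\times Q$. So the hyperspace of the string of
beads is the model of Section~\ref{sec:model}.

\begin{thebibliography}{99}

\bibitem{HTO} \emph{Hyperspaces With Exactly Two Orbits}, https://hrcak.srce.hr/file/5558.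

\bibitem{Chapman} Chapman, \emph{Lectures on Hilbert Cube Manifolds}, CBMS 28 (1976).

\bibitem{CS} Curtis and Schori, Fund. Math. 101 (1978).

\bibitem{Ferry} Ferry, Ann. of Math. 106 (1977).

\bibitem{IN} Illanes and Nadler, \emph{Hyperspaces}.

\bibitem{Keller} Keller, 1931.

\bibitem{Michael} Michael, \emph{Continuous selections II}, Ann. of Math. 64 (1956).

\bibitem{Nadler} Nadler, \emph{Continuum Theory}.

\bibitem{T77} Toru\'nczyk, Bull. Acad. Polon. Sci. 25 (1977).

\bibitem{T80} Toru\'nczyk, Fund. Math. 106 (1980).

\bibitem{Wong} Wong, Trans. AMS 128 (1967).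

\end{thebibliography}

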